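# A metabelian group algebra whose maximal right quotient ring is simple, directly finite and not Artinian

All rings have a unit, modules are right modules unless we say otherwise, $K$ is a field, $G$ is a group, and $KG$ is the group algebra.

## 1. Essential right ideals and the maximal right quotient ring

**Definition (essential).** A submodule $X$ of a module $Y$ is essential in $Y$ if every nonzero submodule of $Y$ meets $X$ nontrivially. Equivalently, for every $0\ne y\in Y$ there is a ring element $r$ with $0\neq yr\in X$.

In a commutative domain every nonzero ideal is essential, since $0\ne ab\in aD\cap bD$. In a semisimple Artinian ring the only essential right ideal is the whole ring, because every right ideal has a complement.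

We shall use the following without comment. If $E$ is an essential right ideal of $R$ and $r\in R$, then $\{s\in R: rs\in E\}$ is essential: for $0\ne s\in R$, either $rs=0$ and $s$ is in the set, or some $0\neq rsu\in E$, and then $0\ne su$ is in the set. Finite intersections of essential right ideals are essential.

**Definition (right nonsingular).** The right singular ideal of $R$ is $Z(R_R)=\{x\in R: xE=0\text{ for some essential right ideal }E\}$. The ring $R$ is right nonsingular if $Z(R_R)=0$.

A commutative domain is nonsingular. The ring $K[x]/(x^2)$ is not: its only proper nonzero ideal is $(x)$, so $(x)$ is essential, and $x\cdot(x)=0$.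

**Definition (maximal right quotient ring).** For a right nonsingular ring $R$, the maximal right quotient ring $Q(R)$ is the injective hull of $R_R$ with its natural ring structure. It is a (von Neumann) regular ring, meaning that every $q$ has some $p$ with $qpq=q$. It is also right self-injective, meaning that $Q(R)$ is an injective right module over itself. The submodule $R_R$ is essential in $Q(R)_R$.

For a commutative domain $D$, $Q(D)$ is the field of fractions; this follows from fact (d) below, since a field is self-injective and $D$ is essential in its fraction field. For a semisimple Artinian ring $R$, every module is injective, so $Q(R)=R$.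

Let $R$ be right nonsingular and $Q=Q(R)$. Four facts carry most of the traffic between $R$ and $Q$.

**Fact (a).** Every nonzero right ideal of $Q$ meets $R$ nontrivially. Indeed, it is a nonzero $R$-submodule of $Q_R$.

**Fact (b).** For $q\in Q$ the right ideal $\{r\in R: qr\in R\}$ of $R$ is essential. If $qE=0$ with $E$ an essential right ideal of $R$, then $q=0$.

For the first claim, let $0\neq s\in R$. If $qs=0$, then $s$ is in the set. Otherwise there is $s'$ with $0\ne qss'\in R$, and $0\neq ss'$ is in the set. For the second claim, suppose $q\neq 0$ and choose $r\in R$ with $0\ne qr\in R$. Then $qr$ annihilates the essential right ideal $\{s:rs\in E\}$, so $qr\in Z(R_R)=0$, a contradiction.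

**Fact (c).** Let $I$ be a right ideal of $R$, let $0\ne y=\sum_j i_jq_j\in IQ$ (finite sum, $i_j\in I$, $q_j\in Q$), and let $E$ be an essential right ideal of $R$ with $q_jE\subseteq R$ for all $j$. Then $0\neq yE\subseteq I$. Such an $E$ exists by (b), so $I_R$ is essential in $(IQ)_R$.

The inclusion is clear, and $yE\ne0$ by (b).

**Fact (d).** Let $S$ be right nonsingular, $S\subseteq T$ a ring extension with $S_S$ essential in $T_S$, and $T$ right self-injective. Then $T\cong Q(S)$ over $S$.

Proof. Since $Q(S)_S$ is injective, the inclusion $S\to Q(S)$ extends to an $S$-homomorphism $\varphi:T\to Q(S)$. Its kernel meets the essential submodule $S$ in $0$, so $\varphi$ is injective. To see that $\varphi$ is multiplicative, let $t,t'\in T$. As in (b), $E=\{s\in S:t's\in S\}$ is essential in $S$. For $s\in E$,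
$$\varphi(tt')s=\varphi(t\cdot t's)=\varphi(t)\,t's=\varphi(t)\varphi(t's)=\varphi(t)\varphi(t')s ,$$
where the second equality is $S$-linearity for $t's\in S$ and the third holds because $\varphi$ is the identity on $S$. By (b), $\varphi(tt')=\varphi(t)\varphi(t')$. So $\varphi$ is a ring embedding, and $Q(S)$ is a right $T$-module through it. Its submodule $\varphi(T)\cong T_T$ is injective, hence $Q(S)=\varphi(T)\oplus X$ with $X$ a $T$-submodule. Then $X\cap S=0$, and $S_S$ is essential in $Q(S)_S$, so $X=0$. $\blacksquare$

## 2. Regular rings, uniform right ideals and the type $SP(\infty)$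

We recall the textbook facts on regular rings that we need.

**Fact (e).** In a regular ring every finitely generated right ideal is generated by an idempotent; hence it is a direct summand of the ring and is projective. In particular the sum of two principal right ideals is principal. A regular ring is right and left nonsingular.

The last claim is quick. If $xE=0$ with $0\ne x=xyx$ and $E$ essential, put $e=yx$, a nonzero idempotent with $eE=0$. An element $er\in E$ satisfies $er=e(er)=0$, so $E\cap eR=0$, contradicting essentiality. The left side is symmetric.

Write $X\lesssim Y$ if the module $X$ embeds in $Y$, and $nX$ for the direct sum of $n$ copies of $X$. Fact (e) has a consequence that we use often: if a finitely generated right ideal $X$ of a regular ring is a homomorphic image of a module $Y$, then $X\lesssim Y$, because $X$ is projective and the surjection splits. A family of right ideals is independent if their sum is direct.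

**Definition (uniform).** A right ideal $U\neq0$ is uniform if any two nonzero right ideals contained in $U$ meet nontrivially.

The ring $\mathbb Z$ is uniform over itself, and the minimal right ideal $E_{11}M_n(K)$ of $M_n(K)$ is uniform.

**Definition (directly finite).** A ring is directly finite if $xy=1$ implies $yx=1$, and directly infinite otherwise.

Commutative rings and $M_n(K)$ are directly finite. The endomorphism ring of a vector space with basis $e_0,e_1,\dots$ is directly infinite: let $q(e_i)=e_{i+1}$, $p(e_{i+1})=e_i$, $p(e_0)=0$. Then $pq=1$ and $qp\ne1$.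

**Definition ($SP(\infty)$).** A ring is of type $SP(\infty)$ if it is simple, directly finite and not Artinian.

**Example 1.** Let $V_n=(K^2)^{\otimes n}$ and $S_n=\operatorname{End}_K(V_n)\cong M_{2^n}(K)$, embedded in $S_{n+1}$ by $x\mapsto x\otimes 1$, and let $S=\bigcup_nS_n$. A nonzero ideal of $S$ contains a nonzero element of some simple ring $S_n$, hence contains $1$; so $S$ is simple. If $xy=1$, then $x,y$ lie in some $S_n$, and $yx=1$. Each $S_n$ is regular, so $S$ is regular. Finally $S$ has $2^n$ nonzero orthogonal idempotents for each $n$, so it is not Artinian. Thus $S$ is $SP(\infty)$.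

The ring $S$ has no uniform right ideal. Let $0\ne x\in S_n$ lie in a given right ideal. Both $x\otimes E_{11}=x(1\otimes E_{11})$ and $x\otimes E_{22}=x(1\otimes E_{22})$ lie in $xS$ and are nonzero. Left multiplication by $1\otimes E_{11}\in S_{n+1}$ fixes every element of $(x\otimes E_{11})S$ and kills every element of $(x\otimes E_{22})S$, so these two right ideals meet in $0$.

## 3. Soluble groups, wreath products, and three possible types of $Q(KG)$

A ring $R\neq0$ is prime if the product of two nonzero ideals is nonzero; equivalently, $aRb\ne0$ for all nonzero $a,b\in R$. A group is locally finite if its finitely generated subgroups are finite; $\bigoplus_\kappa C_2$, for any cardinal $\kappa$, is an example. A group is metabelian if it has an abelian normal subgroup with abelian quotient.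

**Definition (restricted wreath product).** Let $A$ be abelian and $C$ any group. Let $B=A^{(C)}$ be the group of finitely supported functions $C\to A$. For $a\in A$, $c\in C$ let $a_c\in B$ have value $a$ at $c$ and $1$ elsewhere. The group $C$ acts on $B$ by $d(a_c)=a_{dc}$, and $A\wr C=B\rtimes C$.

For example $\mathbb Z\wr C_2=\mathbb Z^2\rtimes C_2$, where $C_2$ swaps the coordinates. If $C$ is abelian, then $A\wr C$ is metabelian; if $C$ is soluble, so is $A\wr C$.

**Definition (skew group ring).** If a group $C$ acts on a field $F$ by automorphisms, $F*C=\bigoplus_{c\in C}Fc$ with multiplication determined by $cf=c(f)c$.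

For example, with $\sigma$ complex conjugation, $\mathbb C*\langle\sigma\rangle$ acts on $\mathbb C$ by $(f\sigma)(v)=f\sigma(v)$. This action is faithful, and both $\mathbb C*\langle\sigma\rangle$ and $\operatorname{End}_{\mathbb R}(\mathbb C)$ have real dimension $4$; so $\mathbb C*\langle \sigma\rangle\cong M_2(\mathbb R)$.

The following result is quoted with the problem: if $G$ is soluble and $KG$ is prime and right nonsingular, then $Q=Q(KG)$ is simple and right self-injective. So $Q$ is either (i) simple Artinian, or (ii) simple and directly infinite, or (iii) of type $SP(\infty)$. Type (i) occurs for nontrivial torsion-free abelian $G$, where $Q(KG)$ is a field. Type (ii) occurs whenever $G$ is infinite, locally finite and soluble with $KG$ prime nonsingular. The problem, posed in "Maximal Quotient Rings" (https://ir.canterbury.ac.nz/bitstream/handle/10092/8889/hannah_thesis.pdf?isAllowed=y&sequence=1), is whether type (iii) occurs: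

*Are there a field $K$ and a soluble group $G$ such that $KG$ is prime nonsingular and $Q(KG)$ is simple, directly finite but not Artinian?*

The answer is yes, over every field, for instance with $G=\mathbb Z\wr\bigl(\bigoplus_{\aleph_1}C_2\bigr)$; and any such $G$ must be uncountable. Precisely, we shall prove two theorems.

**Theorem A.** Let $K$ be any field, $C$ an infinite locally finite group, $A\ne1$ a torsion-free abelian group, and $G=A\wr C$. Then $KG$ is prime and right and left nonsingular, and $Q=Q(KG)$ is simple and not Artinian. Moreover:

1. if $G$ is uncountable (i.e. $A$ or $C$ is uncountable), then $Q$ is directly finite, so $Q$ is $SP(\infty)$;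
2. if $G$ is countable, then $Q$ is directly infinite.

If $C$ is soluble, so is $G$. If $C$ is abelian, $G$ is metabelian.

**Theorem B.** Let $R$ be a prime right nonsingular $K$-algebra with $\dim_KR\le\aleph_0$. If $R$ has no uniform right ideal, then $Q(R)$ is directly infinite. Consequently $Q(R)$ is never $SP(\infty)$. In particular, if $G$ is a countable group and $KG$ is prime and right nonsingular, then $Q(KG)$ is not $SP(\infty)$.

So for countable soluble $G$ only (i) and (ii) occur, while (iii) occurs over every field, already for metabelian groups, and in every uncountable cardinality $\kappa$: take $A=\mathbb Z$ and $C=\bigoplus_\kappa C_2$, so that $|A\wr C|=\kappa$.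

## 4. Torsion-free abelian groups and $\mathbb Z\wr C_2$

If $G$ is torsion-free abelian, then $KG$ is a commutative domain, since finitely many elements of $G$ lie in some $\mathbb Z^n$ and $K[\mathbb Z^n]$ is a Laurent polynomial ring. So $Q(KG)$ is a field, of type (i).

Next take $G=\mathbb Z\wr C_2$. Here $KB=K[s^{\pm1},t^{\pm1}]$, $F=K(s,t)$ is its fraction field, and $\sigma$ swaps $s$ and $t$. Let $R=F*\langle\sigma\rangle\supseteq KG$, acting on $F$. If $f+g\sigma$ acts as zero, then evaluating at $1$ and at $s$ gives $f+g=0$ and $fs+gt=0$, so $g(t-s)=0$ and $f=g=0$. Over the fixed field $F^\sigma$ both $R$ and $\operatorname{End}_{F^\sigma}(F)$ have dimension $4$, hence $R\cong M_2(F^\sigma)$. If $0\ne x\in R$, multiplying on the right by a common denominator of the coefficients, written on the right, puts $x$ into $KG$ without killing it; so $KG$ is essential in $R_{KG}$. If $x\in KG$ and $xE=0$ for an essential right ideal $E$ of $KG$, then $ER$ is an essential right ideal of $R$ (a nonzero $y\in R$ has $0\ne ys\in KG$, and $ysKG$ meets $E$). So $ER=R$ and $x=0$. By (d), $Q(KG)=R$, which is again of type (i).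

If $C$ is infinite and locally finite, the same construction will give a directed union of matrix rings of growing size, just like Example 1. Such a union is of type $SP(\infty)$. The whole difficulty is that $Q(KG)$ is the self-injective hull of this union, and direct finiteness may be lost on the way.

## 5. The skew group ring $F*C$ between $KG$ and $Q(KG)$

From here to the end of Section 9, $K$, $C$, $A$, $G$, $B$ are as in Theorem A. Since $B$ is torsion-free abelian, $KB$ is a domain. Let $F$ be its field of fractions and $R=F*C$. In $G$ we have $cbc^{-1}=c(b)$, so $KG=\bigoplus_c(KB)c\subseteq R$. The group $C$ acts faithfully on $F$: for $1\neq a\in A$ and $1\ne c\in C$, $c(a_1)=a_c\ne a_1$.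

We recall two classical facts. Dedekind's lemma: distinct homomorphisms from a group to $F^\times$ are linearly independent over $F$. Artin's theorem: if a finite group $H$ acts faithfully on $F$, then $[F:F^H]=|H|$.

**Step 1. Denominators: $KG_{KG}$ is essential in $R_{KG}$.** The purpose is to move from $R$ to $KG$ by clearing denominators. Let $0\ne x=\sum c\,h_c\in R$ with $h_c\in F$, and let $0\ne s\in KB$ be a common denominator of the $h_c$. Then $xs\in KG$, and $xs\ne0$ because $s$ is a unit of $R$. So every element of $R$ has the form $rs^{-1}$ with $r\in KG$, $0\neq s\in KB$. Writing coefficients on the left, every element also has the form $s^{-1}r$.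

**Step 2. $R$ is a directed union of matrix rings.** The purpose is to make $R$ computable. For a finite subgroup $H\le C$ put $R_H=F*H$, acting on $F$ by $(fh)(v)=f\,h(v)$. This is a ring action: $(fh)((f'h')(v))=f\,h(f')\,(hh')(v)$. It is faithful by Dedekind's lemma, and it is $F^H$-linear. By Artin's theorem $\dim_{F^H}R_H=|H|^2=\dim_{F^H}\operatorname{End}_{F^H}(F)$. Hence
$$R_H=\operatorname{End}_{F^H}(F)\cong M_{|H|}(F^H).\tag{1}$$
Finitely many elements of $C$ generate a finite subgroup, so $R$ is the directed union of the simple regular rings $R_H$. Therefore $R$ is regular and simple (a nonzero ideal contains a nonzero element of some $R_H$, hence contains $1$). By (e), $R$ is right and left nonsingular.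

Note that all of $R$ acts on $F$, faithfully. For $x\in R$ we write $x(F)$ for the image of this action.

**Step 3. $KG$ is right and left nonsingular.** Let $xE=0$ with $x\in KG$ and $E$ an essential right ideal of $KG$. Then $ER$ is essential in $R$: for $0\ne y\in R$ choose $s\in KB$ with $0\ne ys\in KG$; then $ysKG\cap E\ne0$. As $xER=0$ and $R$ is right nonsingular, $x=0$. The anti-automorphism of $KG$ given by $g\mapsto g^{-1}$ exchanges left and right, so $KG$ is left nonsingular too.

**Step 4. $KG$ is prime.** The purpose is to transfer primeness from the simple ring $R$. We show that an ideal $I\ne0$ of $KG$ generates a two-sided ideal $IR$.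

We claim $s^{-1}y\in IR$ for $y\in I$, $0\ne s\in KB$. Choose a finite $H\le C$ with $y\in(KB)H$ and put $\hat s=\prod_{h\in H}h(s)$. It is $H$-invariant, so it commutes with $y$, and $\hat s/s\in KB$ because $s$ is one of the factors. Hence
$$s^{-1}y=(\hat s/s)\,\hat s^{-1}y=(\hat s/s)\,y\,\hat s^{-1}\in IR .$$
Now an arbitrary element of $R$ is $s^{-1}r$ with $r\in KG$, and $ry\in I$, so $s^{-1}ry\in IR$. Thus $RI\subseteq IR$, so $IR$ is a nonzero ideal of $R$, and $IR=R$. If $x\in KG$ and $xI=0$, then $xR=xIR=0$ and $x=0$. So no nonzero ideal $I'$ satisfies $I'I=0$.

**Step 5. $Q(KG)=Q(R)$.** The purpose is to replace $KG$ by $R$ for good. We show that $KG$ is essential in $Q(R)_{KG}$. Let $0\ne q\in Q(R)$. Choose $r\in R$ with $0\ne qr\in R$, and write $r=r's'^{-1}$ as in Step 1. Then $qr'=qrs'\in R$ is nonzero because $s'$ is a unit of $R$. By Step 1 there is $s\in KB$ with $0\ne qr's\in KG$, and $r's\in KG$. As $Q(R)$ is right self-injective and $KG$ is right nonsingular, (d) gives $Q(R)=Q(KG)$. Write $Q$ for this ring.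

**Step 6. $Q$ is simple and not Artinian.** A nonzero ideal of $Q$ meets $R$, by (a), in a nonzero ideal of the simple ring $R$, so it contains $1$. Since $C$ is infinite and locally finite, $|H|$ is unbounded, and by (1) $Q$ contains arbitrarily many nonzero orthogonal idempotents. A simple Artinian ring $M_n(D)$, $D$ a division ring, contains at most $n$. So $Q$ is not Artinian.

Only the direct finiteness of $Q$ remains open. Steps 1 to 6 do not see whether $G$ is countable.

## 6. A rank function on $R$, and the rank of essential right ideals

**Step 7. The rank function.** The purpose is a dimension for principal right ideals of $R$. For $x\in R_H$ put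
$$N(x)=\frac{\dim_{F^H}x(F)}{|H|}.$$
If $H\le H'$, then $[F^H:F^{H'}]=|H'|/|H|$, so using $H'$ multiplies numerator and denominator by the same factor. Any two finite subgroups lie in a common finite one, so $N(x)$ does not depend on $H$. It has three properties.

**(N1)** $0\le N\le1$; $N(x)=0$ iff $x=0$; $N(xy)\le\min(N(x),N(y))$. Hence $xR=yR$ implies $N(x)=N(y)$. The first assertions are linear algebra in a common $R_H$ and faithfulness; for the last one write $x=yr$, $y=xr'$.

**(N2)** $xR\cong yR$ as right $R$-modules implies $N(x)=N(y)$. Let $\varphi:xR\to yR$ be an isomorphism and let $e$ be an idempotent with $eR=xR$, so $x=ex$. Then $\varphi(x)=\varphi(ex)=\varphi(e)x$ generates $yR$, so $N(y)=N(\varphi(e)x)\le N(x)$ by (N1). The reverse inequality follows by symmetry.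

**(N3)** If $xR\cap yR=0$ and $wR=xR+yR$, then $N(x)+N(y)=N(w)\le1$. Take $H$ with $x,y\in R_H$. As $R_H$ is regular, $xR_H+yR_H=w'R_H$ for some $w'$; then $w'R=wR$, so $N(w')=N(w)$. Since $w'=xa+yb$ and $x,y\in w'R_H$, we have $w'(F)=x(F)+y(F)$. This sum is direct: if $0\ne v\in x(F)\cap y(F)$, let $\pi\in\operatorname{End}_{F^H}(F)=R_H$ have image $vF^H$. An $F^H$-linear map with image inside $x(F)$ factors through $x$, so $\pi\in xR_H$; likewise $\pi\in yR_H$. Then $0\neq\pi\in xR\cap yR=0$, a contradiction.

For a right ideal $J$ of $R$ put $N(J)=\sup_{x\in J}N(x)$.

The sensible first approach to direct finiteness of $Q$ is to assume $pq=1\ne qp$, and to push the failure down into $R$, where ranks forbid it. Here is how far this goes.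

**Proposition 1.** If $N(J)=1$ for every essential right ideal $J$ of $R$, then $Q$ is directly finite.

Proof. Suppose $pq=1\ne qp$ in $Q$. Put $e=qp$, an idempotent different from $1$. Then $qQ\subseteq eQ$, since $q=qpq$, and left multiplication by $q$ is injective, since $pq=1$. By (a) choose $0\ne z\in(1-e)Q\cap R$. By (b) the right ideal $J=\{r\in R:qr\in R\}$ is essential in $R$, so $N(J)=1$. As $N(z)>0$, there is $y\in J$ with $N(y)>1-N(z)$. Now $qy\in R$; left multiplication by $q$ gives $yR\cong qyR$; and $qyR\cap zR\subseteq eQ\cap(1-e)Q=0$. By (N2) and (N3), $N(y)+N(z)=N(qy)+N(z)\le1$, a contradiction. $\blacksquare$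

So everything hinges on the hypothesis of Proposition 1. It looks harmless, because an essential right ideal ought to be large. But for general unions of matrix rings it is false, and this is the exact point where the approach stops.

**Example 2.** In the ring $S=\bigcup S_n$ of Example 1 let $N(x)=\operatorname{rank}(x)/2^n$ for $x\in S_n$, which is well defined because $\operatorname{rank}(x\otimes1)=2\operatorname{rank}(x)$. For $n\ge1$ put $e_n=1_{V_n}\otimes E_{11}^{\otimes(n+1)}\in S_{2n+1}$, so $N(e_n)=2^n/2^{2n+1}=2^{-n-1}$. The element $e_n$ commutes with every $d\in S_n$, and $de_n=d\otimes E_{11}^{\otimes(n+1)}\ne0$ if $d\neq0$. So $0\ne de_n=e_nd\in dS\cap e_nS$. Hence $J=\sum_{n\ge1}e_nS$ meets $dS$ for every $0\ne d\in S$: it is essential. But an element of $J$ is a finite sum $\sum e_ns_n$, and ranks are subadditive, so $N(J)\le\sum_{n\ge1}2^{-n-1}=\frac12$.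

The ring $S$ is a union of countably many finite-dimensional spaces $S_n$; each is met by a right ideal as small as we like; and a convergent series pays for all of them. In Section 10 this becomes Theorem B, and it shows in particular that $Q(S)$ is directly infinite.

What gets us past this point, when $G$ is uncountable, is that a supremum of real numbers is reached by a sequence. If $N(J)=\rho<1$, a countable set of elements $x_k\in J$ with $N(x_k)\to\rho$ already generates an essential submodule $J_0$ of $J$. These elements involve only countably many elements of $B$, so their coefficients lie in a small subfield $F'$ of $F$. An uncountable $G$ leaves room for an $x\in B$ all of whose translates $d(x)$, for $d$ in a suitable countable subgroup of $C$, are algebraically independent over $F'$. We shall show that such an $x$ moves a certain right ideal of small rank off $J_0$. By (N3) the rank of a principal right ideal that misses $J$ cannot exceed $1-\rho$, and we shall see that rank $1/|H|\le1-\rho$ is enough. The needed linear algebra is the subject of the next two sections.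

## 7. Independent transversals

**Lemma 2 (Rado).** Let $(v_e)_{e\in E}$ be a finite family of vectors in a vector space. For $P\subseteq E$ let $r(P)=\dim\operatorname{span}\{v_e:e\in P\}$. Let $(A_i)_{i\in I}$ be finitely many subsets of $E$ with $r(\bigcup_{i\in S}A_i)\ge|S|$ for all $S\subseteq I$. Then there are $e_i\in A_i$ with $(v_{e_i})_{i\in I}$ linearly independent.

Proof. Write $A_S=\bigcup_{i\in S}A_i$. The function $r$ is monotone. It is also submodular:
$$r(P\cup P')+r(P\cap P')\le r(P)+r(P').$$
Indeed, if $X,X'$ are the spans of $P,P'$, then the span of $P\cup P'$ is $X+X'$ and that of $P\cap P'$ lies in $X\cap X'$.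

The plan is to delete elements from the $A_i$, keeping the hypothesis, until all are singletons. Suppose some $A_j$ contains $a\ne b$, and replacing $A_j$ by $A_j\setminus\{a\}$ or by $A_j\setminus\{b\}$ destroys the hypothesis in both cases. The failing index sets must contain $j$, so there are $S,S'\subseteq I\setminus\{j\}$ with
$$r\bigl((A_j\setminus\{a\})\cup A_S\bigr)\le|S|,\qquad r\bigl((A_j\setminus\{b\})\cup A_{S'}\bigr)\le|S'|.$$
The union of these two sets is $A_j\cup A_{S\cup S'}$, and their intersection contains $A_{S\cap S'}$. By submodularity, monotonicity and the hypothesis,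
$$|S|+|S'|\ge r(A_{S\cup S'\cup\{j\}})+r(A_{S\cap S'})\ge|S\cup S'|+1+|S\cap S'|=|S|+|S'|+1,$$
a contradiction. So one of the two deletions is allowed as long as some $A_j$ has two elements. The sets stay nonempty because $r(A_i)\ge1$. At the end $A_i=\{e_i\}$, and $r(A_I)\ge|I|$ says that the $v_{e_i}$ are independent. $\blacksquare$

## 8. Generic multiples of a fixed field

The statement we need compares two subspaces of $F$ over a fixed field $F^L$: a subspace $W$ defined over a smaller field $F'$, and $xF^H$ with $x$ generic over $F'$. We want them to meet in $0$ whenever the dimensions allow it.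

The smallest nontrivial case can be done by hand. Let $L=H=\{1,g\}$ and let $W=F^Lw$ with $0\neq w\in F'$. If $0\ne xa=wb$ with $a,b\in F^L$, then $x/w\in F^L$, so $g(x)/g(w)=x/w$, that is $w\,g(x)-g(w)\,x=0$. This is a nontrivial linear relation between $x$ and $g(x)$ over $F'$, which is impossible if they are algebraically independent. The general case also turns membership into relations among the $g(x)$ over $F'$. The tool is the following embedding.

Let $F'\subseteq F$ be fields and $L$ a finite group acting on $F$ by automorphisms, stabilizing $F'$ and acting faithfully on $F'$. Put $k=F^L$ and $k'=(F')^L\subseteq k$. Let $\operatorname{Map}(L,F)$ be the $F$-algebra of functions $L\to F$ with pointwise operations, with basis the indicator functions $\delta_g$, $g\in L$. Define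
$$\Phi:F\to\operatorname{Map}(L,F),\qquad\Phi(v)(g)=g(v).$$
It is a $k$-linear ring homomorphism. For $L=\{1,g\}$ it is just $v\mapsto(v,g(v))$.

**Lemma 3.** In this situation:

1. Every $k'$-basis of $F'$ is a $k$-basis of $F$; families in $F'$ that are $k'$-independent are $k$-independent.
2. $\Phi$ carries $k$-independent families in $F$ to $F$-independent families. Hence $\dim_F\operatorname{span}_F\Phi(U)=\dim_kU$ for every $k$-subspace $U$ of $F$, and for $k$-subspaces $U,U'$ we have $U\cap U'=0$ iff $\operatorname{span}_F\Phi(U)\cap\operatorname{span}_F\Phi(U')=0$.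
3. $\Phi$ maps $F'$ into $\operatorname{Map}(L,F')$ and carries $k'$-independent families in $F'$ to $F'$-independent families.

Proof. By Artin's theorem $[F':k']=[F:k]=|L|$. Let $u_1,\dots,u_{|L|}$ be a $k'$-basis of $F'$. The square matrix $(g(u_j))_{g,j}$ over $F$ is invertible: if $\sum_g\lambda_gg(u_j)=0$ for all $j$ with $\lambda_g\in F$, then $\sum_g\lambda_gg$ vanishes on $F'$, since it is $k'$-linear. The restrictions of the $g$ to $F'$ are distinct, so all $\lambda_g=0$ by Dedekind's lemma. If $\sum_jc_ju_j=0$ with $c_j\in k$, applying all $g\in L$ gives $\sum_jc_jg(u_j)=0$ for all $g$, so all $c_j=0$. Thus the $u_j$ are $k$-independent, and there are $[F:k]$ of them, so they form a $k$-basis of $F$. Any $k'$-independent family in $F'$ extends to a $k'$-basis of $F'$, so it is $k$-independent. This is part 1.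

The $\Phi(u_j)$ are the columns of the invertible matrix, so they form an $F$-basis of $\operatorname{Map}(L,F)$. Let $v_1,\dots,v_m\in F$ be $k$-independent and write $v_i=\sum_ja_{ij}u_j$ with $a_{ij}\in k$. The matrix $(a_{ij})$ has rank $m$ over $k$, hence over $F$. As $\Phi(v_i)=\sum_ja_{ij}\Phi(u_j)$, the $\Phi(v_i)$ are $F$-independent. The dimension formula follows. Now $U\cap U'=0$ iff $\dim(U+U')=\dim U+\dim U'$, the same criterion holds for the spans, and $\operatorname{span}_F\Phi(U+U')=\operatorname{span}_F\Phi(U)+\operatorname{span}_F\Phi(U')$. This proves part 2. Part 3 is part 2 for the pair of fields $F'\subseteq F'$. $\blacksquare$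

**Lemma 4.** Let $F'\subseteq F$ be fields and $L$ a finite group acting on $F$ by automorphisms, stabilizing $F'$ and acting faithfully on $F'$; let $k=F^L$, $k'=(F')^L$. Let $H\le L$, let $W'\subseteq F'$ be a $k'$-subspace with
$$\dim_{k'}W'\le|L|-|L|/|H|,$$
and put $W=kW'$, the $k$-span of $W'$. Let $x\in F$ be such that the elements $t_g:=g(x)$ $(g\in L)$ are algebraically independent over $F'$. Then $xF^H\cap W=0$.

**Step 1. Translate to $\operatorname{Map}(L,F)$.** By Lemma 3(2) we must show that the $F$-spans of $\Phi(xF^H)$ and $\Phi(W)$ meet in $0$, so we compute both.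

For $v\in F^H$ we have $\Phi(v)(gh)=g(h(v))=\Phi(v)(g)$ for $h\in H$, so $\Phi(v)$ is constant on left cosets $gH$. Since $\dim_kF^H=[F:k]/[F:F^H]=|L|/|H|$ is the number of left cosets, Lemma 3(2) shows that $\operatorname{span}_F\Phi(F^H)$ is the space of all functions constant on left cosets. As $\Phi(xv)=\Phi(x)\Phi(v)$ and $\Phi(x)=\sum_gt_g\delta_g$,
$$\operatorname{span}_F\Phi(xF^H)=\bigoplus_{\beta\in L/H}F\,\theta_\beta(t),\qquad\text{where }\theta_\beta(\lambda):=\sum_{g\in\beta}\lambda_g\delta_g.$$

Put $M=\operatorname{Map}(L,F')$ and $\mathcal W'=\operatorname{span}_{F'}\Phi(W')\subseteq M$. Since $W=kW'$, $\operatorname{span}_F\Phi(W)=F\mathcal W'$. By Lemma 3(3), $\dim_{F'}\mathcal W'=\dim_{k'}W'$.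

So we must show that the vectors $\theta_\beta(t)$, $\beta\in L/H$, are linearly independent modulo $F\mathcal W'$.

**Step 2. Specialize the parameters.** The purpose is to replace the generic $t$ by a convenient choice. An $F'$-basis of $M/\mathcal W'$ is also an $F$-basis of $\operatorname{Map}(L,F)/F\mathcal W'$, and the coordinates of $\theta_\beta(\lambda)$ in it are linear forms in the $\lambda_g$ with coefficients in $F'$. Suppose there is one tuple $\lambda=(\lambda_g)_{g\in L}$ of elements of $F'$ for which the $\theta_\beta(\lambda)$ are independent modulo $\mathcal W'$. Then some maximal minor of the coordinate matrix is a nonzero polynomial over $F'$. It does not vanish at $t$, because the $t_g$ are algebraically independent over $F'$, and so the $\theta_\beta(t)$ are independent modulo $F\mathcal W'$. Taking for $\lambda$ the indicator of a set $\{g_\beta\}$ with $g_\beta\in\beta$, we get $\theta_\beta(\lambda)=\delta_{g_\beta}$. So it suffices to find $g_\beta\in\beta$ for each $\beta\in L/H$ such that the $\delta_{g_\beta}$ are independent modulo $\mathcal W'$.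

**Step 3. Apply Rado's lemma.** For $S\subseteq L/H$ let $E_S=\operatorname{span}_{F'}\{\delta_g:g\in\bigcup S\}$ and let $r(S)$ be the dimension of the image of $E_S$ in $M/\mathcal W'$. By Lemma 2, applied to the images of the $\delta_g$ in $M/\mathcal W'$ and to the subsets $\beta$ of $L$, it suffices that
$$f(S):=r(S)-|S|\ge0\quad\text{for all }S\subseteq L/H.\tag{2}$$

The dimension bound alone does not give (2). If $|L|=4$, $|H|=2$ and $\mathcal W'$ were spanned by the two $\delta_g$ with $g$ in a coset $\beta$, its dimension would be $2=|L|-|L|/|H|$, and yet $r(\{\beta\})=0$, and $\theta_\beta(\lambda)\in \mathcal W'$ for every $\lambda$. What rules this out is that $\mathcal W'$ comes from a subspace of $F'$, and so is invariant under $L$.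

**Step 4. $r$ is $L$-invariant.** For $d\in L$ and $\varphi\in M$ define $(\sigma_d\varphi)(g)=d(\varphi(d^{-1}g))$. Then $\sigma_d(a\varphi)=d(a)\sigma_d(\varphi)$ for $a\in F'$, and $\sigma_d$ is bijective with inverse $\sigma_{d^{-1}}$. For $v\in F'$ we have $(\sigma_d\Phi(v))(g)=d(d^{-1}g(v))=g(v)$, so $\sigma_d\Phi(v)=\Phi(v)$. Also $\sigma_d\delta_g=\delta_{dg}$. Hence $\sigma_d\mathcal W'=\mathcal W'$ and $\sigma_dE_S=E_{dS}$, and therefore $r(dS)=r(S)$ and $f(dS)=f(S)$.

**Step 5. The largest minimizer of $f$ is $\emptyset$ or $L/H$, or $f\geq 0$ anyway.** The purpose is to check (2) only where the dimension bound applies. Since $E_{S\cup S'}=E_S+E_{S'}$ and $E_{S\cap S'}\subseteq E_S\cap E_{S'}$, the function $r$ is submodular, and so is $f$, because $|S|+|S'|=|S\cup S'|+|S\cap S'|$. If $S,S'$ both minimize $f$, then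
$$f(S\cup S')+f(S\cap S')\le f(S)+f(S')=2\min f,$$
so $S\cup S'$ is a minimizer. Let $S_0$ be the union of all minimizers. It is a minimizer, and it is $L$-invariant by Step 4. If $f(S_0)<0=f(\emptyset)$, then $S_0\ne\emptyset$, and $S_0=L/H$ because $L$ acts transitively on $L/H$. But
$$f(L/H)=|L|-\dim_{F'}\mathcal W'-|L|/|H|\ge0,$$
a contradiction. So $f\ge0$, which is (2). $\blacksquare$

## 9. If $G$ is uncountable, essential right ideals of $R$ have rank $1$

**Proposition 5.** If $G$ is uncountable, every essential right ideal $J$ of $R$ satisfies $N(J)=1$.

Let $J$ be a right ideal with $\rho:=N(J)<1$. We show that $J$ is not essential.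

**Step 1. Reduce to countably many generators.** Choose $x_1,x_2,\ldots\in J$ with $N(x_k)\to\rho$ and put $J_0=\sum_kx_kR$. We claim that $J_0$ is essential in $J$. Let $z\in J$ with $zR\cap J_0=0$. Write $zR+x_kR=wR$; then $w\in J$. By (N3), $N(z)+N(x_k)=N(w)\le\rho$ for all $k$. Letting $k\to\infty$ gives $N(z)=0$, so $z=0$.

Hence it suffices to find a nonzero right ideal $I$ of $R$ with $I\cap J_0=0$: then $I\cap J$ is a submodule of $J$ meeting $J_0$ in $0$, so $I\cap J=0$, and $J$ is not essential.

**Step 2. A countable home for the $x_k$, and a generic $x$ outside it.** The purpose is to set up the hypotheses of Lemma 4.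

The supports in $C$ of the $x_k$ form a countable set, and $C$ is infinite. So there is a countable infinite subgroup $C_0\le C$ with all $x_k\in F*C_0$. As $C$ is locally finite, enumerating $C_0$ gives $C_0=\bigcup_nH_n$ with $H_0\le H_1\le\cdots$ finite.

Write $x_k$ with coefficients on the left. Each of the countably many coefficients is a fraction involving finitely many elements of $B$. Let $T_1\subseteq C$ be the countable set of all positions in the supports of these elements, and put $T=C_0(T_1\cup\{1\})$. Then $T$ is countable and $C_0T=T\supseteq C_0$. Let $A'\ne1$ be a countable subgroup of $A$ containing all values of these elements. Let $A'^{(T)}$ consist of the functions in $B$ supported in $T$ with values in $A'$, and put $F'=\operatorname{Frac}K[A'^{(T)}]\subseteq F$. All coefficients of all $x_k$ lie in $F'$. The field $F'$ is $C_0$-stable because $C_0T=T$, and $C_0$ acts faithfully on it, because $d(a_1)=a_d$ for $a\in A'$ and $d\in C_0\subseteq T$.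

Now $A$ or $C$ is uncountable. If $C$ is uncountable, choose $c^*\in C\setminus T$ and $1\ne a^*\in A$; then $dc^*\notin T$ for $d\in C_0$, since otherwise $c^*\in C_0T=T$. If $A$ is uncountable, the set $\{a\in A:a^n\in A'\text{ for some }n\ge1\}$ is countable, because $n$-th roots in the torsion-free abelian group $A$ are unique; choose $a^*$ outside it and put $c^*=1$. In either case put
$$x=a^*_{c^*}\in B\subseteq F,\qquad t_d=d(x)=a^*_{dc^*}\quad(d\in C_0).$$

We claim that the $t_d$ are algebraically independent over $F'$. The positions $dc^*$ are distinct and $a^*$ has infinite order, so the $t_d$ freely generate a free abelian group $P\le B$. Moreover $P\cap A'^{(T)}=1$. Indeed, an element $\prod t_d^{n_d}$ has value $(a^*)^{n_d}$ at $dc^*$. If it lies in $A'^{(T)}$, then in the first case it must be trivial at $dc^*\notin T$, and in the second case $(a^*)^{n_d}\in A'$, hence also $(a^*)^{|n_d|}\in A'$; either way $n_d=0$. So $K[A'^{(T)}P]$ is a Laurent polynomial ring over $K[A'^{(T)}]$ in the $t_d$. A polynomial relation among the $t_d$ over $F'$ becomes, after clearing denominators, a relation over $K[A'^{(T)}]$, and so it is trivial.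

**Step 3. The right ideal $I$.** Since $C_0$ is infinite, we may fix $H=H_n$ with $|H|\ge1/(1-\rho)$. Let $\tau=\sum_{h\in H}h\in R_H$. Its action on $F$ is the trace $F\to F^H$, which is $F^H$-linear and, by Dedekind's lemma, nonzero. So $\tau(F)=F^H$, and $N(\tau)=1/|H|$. Put $I=x\tau R$; it is nonzero because $x$ is a unit.

**Step 4. $I\cap J_0=0$.** Suppose $0\ne y=x\tau r=\sum_{k\le k_0}x_kr_k$ with $r,r_k\in R$. First we bring everything into one finite level. As a left $F*C_0$-module, $R=\bigoplus(F*C_0)c$, where $c$ runs over representatives of the right cosets $C_0c$. Since $x\tau$ and the $x_k$ lie in $F*C_0$, the two expressions for $y$ may be compared component by component; choosing a nonzero component and cancelling $c$ on the right, we may assume $r,r_k\in F*C_0$. Then $r$, $r_k$, $x_k$ $(k\le k_0)$ lie in $R_L$ for some $L=H_m\ge H$.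

Now we pass to images. Let $W=\sum_{k\le k_0}x_k(F)$. As $y\ne0$ acts nontrivially, and $y(F)\subseteq x\cdot\tau(F)=xF^H$,
$$0\ne y(F)\subseteq xF^H\cap W.\tag{3}$$

Next we bound the dimension of $W$. As $R_L$ is regular, $\sum_{k\le k_0}x_kR_L=w'R_L$ for some $w'$. Then $w'\in J$ and $w'(F)=W$, so
$$\dim_{F^L}W=|L|\,N(w')\le\rho|L|\le|L|-|L|/|H|.$$

Finally we show that $W$ is defined over $F'$. Let $(u_j)$ be an $(F')^L$-basis of $F'$. By Lemma 3(1) it is an $F^L$-basis of $F$. The $x_k$ act $F^L$-linearly, so $x_k(F)=\sum_jx_k(u_j)F^L$. Moreover $x_k(F')\subseteq F'$, because $x_k$ has coefficients in $F'$ and $L\le C_0$ stabilizes $F'$. Thus $W=F^LW'$ with $W'=\sum_{k\le k_0}x_k(F')\subseteq F'$, an $(F')^L$-subspace. By Lemma 3(1), $\dim_{(F')^L}W'=\dim_{F^L}W\le|L|-|L|/|H|$.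

All hypotheses of Lemma 4 hold, with $t_g$ for $g\in L\le C_0$ algebraically independent over $F'$ by Step 2. Hence $xF^H\cap W=0$, contradicting (3). $\blacksquare$

**Proof of Theorem A(1).** Let $G$ be uncountable. By Propositions 5 and 1, $Q$ is directly finite. By Step 6 of Section 5, $Q$ is simple and not Artinian, so it is $SP(\infty)$. Primeness and nonsingularity of $KG$ are Steps 3 and 4 there. $\blacksquare$

With $A=\mathbb Z$ and $C=\bigoplus_{\aleph_1}C_2$, the group $G=\mathbb Z\wr C$ is metabelian, and over every field $K$ the algebra $KG$ is prime nonsingular with $Q(KG)$ of type $SP(\infty)$. This answers the question of Section 3.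

## 10. Countable dimension forces direct infiniteness

We now turn the construction of Example 2 into Theorem B. Ranks are not available for a general $R$; smallness of a right ideal $J$ will be expressed by $JQ\lesssim uQ$ for a prescribed $u$. Let $R$ be prime, right nonsingular, of countable dimension over $K$, without uniform right ideals, and let $Q=Q(R)$.

**Step 1. $Q$ is prime.** By (a), nonzero ideals of $Q$ meet $R$ in nonzero ideals, and the product of these is nonzero.

**Step 2. $Q$ has no uniform right ideal, so there is room for independent families.** Suppose $U$ is a uniform right ideal of $Q$. Then $U\cap R\ne0$ by (a); we show that it is uniform, contradicting the hypothesis. Let $I,I'\subseteq U\cap R$ be nonzero right ideals of $R$. As $IQ,I'Q\subseteq U$, there is $0\ne y\in IQ\cap I'Q$. Write $y=\sum i_jq_j=\sum i'_jq'_j$ and choose an essential right ideal $E$ of $R$ with all $q_jE,q'_jE\subseteq R$. By (c), $0\ne yE\subseteq I\cap I'$.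

Hence every nonzero right ideal $Y_0$ of $Q$ contains an infinite independent family of nonzero cyclic right ideals. Inductively choose nonzero right ideals $X_{i+1},Y_{i+1}\subseteq Y_i$ with $X_{i+1}\cap Y_{i+1}=0$. If $x_1+\dots+x_n=0$ with $x_j\in X_j$, and $x_i$ is the first nonzero term, then $x_i=-(x_{i+1}+\dots+x_n)\in X_i\cap Y_i=0$, a contradiction. So the $X_i$ are independent; replace each by a nonzero cyclic submodule.

**Step 3. Small right ideals with many copies below $uQ$.** We show: for $0\ne u\in Q$ and $n\ge1$ there is $0\ne z\in R$ with $n(zQ)\lesssim uQ$.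

By Step 2 take independent nonzero $a_1Q,\dots,a_nQ\subseteq uQ$. If $a,b\in Q$ are nonzero, primeness gives $s\in Q$ with $w=bsa\ne0$. Then $wQ\subseteq bQ$, and $wQ=bs\cdot aQ$ is a homomorphic image of $aQ$; being a principal right ideal of a regular ring it is projective, so $wQ\lesssim aQ$. Start with $w_1=a_1$ and apply this with $a=w_i$, $b=a_{i+1}$ to get $w_{i+1}\neq0$ with $w_{i+1}Q\subseteq a_{i+1}Q$ and $w_{i+1}Q\lesssim w_iQ$. For $w=w_n$ we get $wQ\lesssim a_iQ$ for all $i\le n$. Take $0\ne z\in wQ\cap R$. Then $n(zQ)\lesssim\bigoplus a_iQ\subseteq uQ$.

**Step 4. A finite-dimensional space is met by a small right ideal.** We show: for a finite-dimensional $K$-subspace $D\subseteq R$ and $0\ne u\in Q$, there is a finitely generated right ideal $J$ of $R$ with $JQ\lesssim uQ$ and $dR\cap J\ne0$ for all $0\ne d\in D$. This is the general form of the right ideal $e_nS$ of Example 2.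

Let $s=\dim D$; if $s=0$ take $J=0$. Let $d_1,\dots,d_s$ be a basis of $D$, and by Step 3 choose $0\ne z\in R$ with $s^2(zQ)\lesssim uQ$. Since $R$ is prime, for each $0\ne d\in D$ there is $r\in R$ with $drz\ne0$. Pick $r_1,r_2,\dots$ successively: as long as $\{d\in D:dr_1z=\dots=dr_iz=0\}$ is nonzero, take a nonzero $d$ in it and $r_{i+1}$ with $dr_{i+1}z\ne0$. These $K$-subspaces strictly decrease, so they reach $0$ after some $t\le s$ steps. Put
$$J=\sum_{i\le t,\;j\le s}d_jr_izR .$$
For $0\ne d\in D$ some $dr_iz\ne0$, and $dr_iz$ is a $K$-combination of the $d_jr_iz$, so $0\ne dr_iz\in dR\cap J$. Finally $JQ=\sum_{i,j}d_jr_i\,zQ$ is a homomorphic image of at most $s^2$ copies of $zQ$, and it is projective, so $JQ\lesssim s^2(zQ)\lesssim uQ$.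

**Step 5. An essential right ideal that embeds with room to spare.** Write $R=\bigcup_{k\ge1}D_k$ with $D_1\subseteq D_2\subseteq\cdots$ and $\dim_KD_k<\infty$. By Step 2 choose an independent family $u_0Q,u_1Q,u_2Q,\dots$ of nonzero right ideals of $Q$. By Step 4 choose, for $k\ge1$, finitely generated right ideals $J_k$ of $R$ with $J_kQ\lesssim u_kQ$ that meet $dR$ nontrivially for every $0\ne d\in D_k$. Put $J=\sum_{k\ge1}J_k$. Every nonzero $d\in R$ lies in some $D_k$, so $J$ is essential in $R$. Then $JQ$ is essential in $Q$: a nonzero right ideal of $Q$ meets $R$ by (a), hence meets $J$.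

We now embed $JQ$ in $\bigoplus_{k\ge1}u_kQ$. Put $M_0=0$ and $M_k=J_1Q+\dots+J_kQ$. Being finitely generated, $M_{k-1}$ is a direct summand of $Q$, hence of $M_k$, so $M_k=M_{k-1}\oplus J_k'$. Here $J_k'\cong M_k/M_{k-1}$ is a homomorphic image of $J_kQ$, and it is projective as a summand of the projective module $M_k$. So $J_k'\lesssim J_kQ\lesssim u_kQ$. Hence $JQ=\bigcup_kM_k=\bigoplus_{k\ge1}J_k'$ embeds in $\bigoplus_{k\ge1}u_kQ\subseteq Q$.

**Step 6. A one-sided inverse.** Since $Q$ is right self-injective, the embedding $JQ\to Q$ extends to a homomorphism $Q\to Q$, which is left multiplication by some $g\in Q$. Its kernel meets the essential right ideal $JQ$ in $0$, so it is injective. It carries the essential submodule $JQ$ of $Q$ to an essential submodule $g(JQ)$ of $gQ$. As $g(JQ)\subseteq\bigoplus_{k\ge1}u_kQ$ meets $u_0Q$ in $0$, we get $gQ\cap u_0Q=0$, and so $gQ\ne Q$. By regularity $gpg=g$ for some $p\in Q$. Then $g(pg-1)=0$, and injectivity gives $pg=1$. But $gp\ne1$, since $gp=1$ would give $gQ=Q$. So $Q$ is directly infinite. This proves the first assertion of Theorem B.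

**Step 7. $Q(R)$ is never $SP(\infty)$.** Now let $R$ be any prime right nonsingular $K$-algebra with $\dim_KR\le\aleph_0$, and suppose $Q=Q(R)$ were $SP(\infty)$. We first exclude uniform right ideals. Suppose $U$ is a uniform right ideal of $R$, and take $0\ne u\in U$. If $uQ=X\oplus Y$ with $X,Y\ne0$, then by (c), applied to $I=uR$, both $X\cap uR$ and $Y\cap uR$ are nonzero; they are right ideals of $R$ inside $U$ with zero intersection, contradicting uniformity. So $uQ$ is indecomposable. Every nonzero cyclic submodule of $uQ$ is a principal right ideal of the regular ring $Q$, hence a direct summand of $Q$ and so of $uQ$; therefore it equals $uQ$. So $uQ$ is a simple module, and the socle of $Q$, a two-sided ideal, is nonzero. As $Q$ is a simple ring, the socle is $Q$, so $Q$ is semisimple and hence Artinian, a contradiction. Thus $R$ has no uniform right ideal, and by Step 6 $Q$ is directly infinite, again a contradiction.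

Finally, for a countable group $G$ we have $\dim_KKG=|G|\le\aleph_0$, which gives the last assertion of Theorem B. $\blacksquare$

As an illustration, the ring $S$ of Example 1 is simple, hence prime; it is regular, hence nonsingular; it has countable dimension and no uniform right ideal. So $Q(S)$ is directly infinite, although $S$ itself is $SP(\infty)$.

**Proof of Theorem A(2).** Let $G=A\wr C$ be countable. By Step 6 of Section 5, $Q$ is simple and not Artinian. By Theorem B, $Q$ is not $SP(\infty)$. So $Q$ is directly infinite. $\blacksquare$
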